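\title{Supports of rational series depend on the field}

\begin{abstract}
We exhibit a language that is the support of a rational series in noncommuting variables over $\mathbb R$ but not of any rational series over $\mathbb Q$. The series has a linear representation of dimension $2$, given by the affine maps $x\mapsto\tau x$ and $x\mapsto x+1$, with $\tau$ transcendental, and their inverses. We prove that if this language is a support over a field $K$, then the group generated by these maps, the wreath product $\mathbb Z\wr\mathbb Z$, has a faithful linear representation over $K$, and that it has none over $\mathbb Q$. The same method decides, for arbitrary fields $F$ and $K$, whether every support over $F$ is a support over $K$; the answer depends only on characteristics and transcendence degrees.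
\end{abstract}

\section{Introduction}

Let $A$ be a finite alphabet and $A^*$ the free monoid on $A$, whose identity is the empty word $1$. For a field $K$, a \emph{formal series} over $K$ is a map $S\colon A^*\to K$, $w\mapsto(S,w)$, written $S=\sum_{w\in A^*}(S,w)\,w$. Formal series form a $K$-algebra $K\langle\langle A\rangle\rangle$ under termwise addition and the Cauchy product $(ST,w)=\sum_{uv=w}(S,u)(T,v)$. The \emph{polynomials}, that is, the series with finitely many nonzero coefficients, form a subalgebra $K\langle A\rangle$. A series is \emph{$K$-rational} if it lies in the smallest subalgebra of $K\langle\langle A\rangle\rangle$ that contains $K\langle A\rangle$ and is closed under taking inverses of series $S$ with nonzero constant term $(S,1)$. By the Kleene--Sch\"utzenberger theorem, $S$ is $K$-rational exactly when it is \emph{recognizable}: there are $n\ge1$, a row vector $\lambda\in K^{1\times n}$, a column vector $\gamma\in K^{n\times1}$ and a monoid morphism $\mu\colon A^*\to K^{n\times n}$ such that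
\[
(S,w)=\lambda\,\mu(w)\,\gamma\qquad(w\in A^*).
\]
We call $(\lambda,\mu,\gamma)$ a \emph{linear representation} of dimension $n$, and the least possible $n$ the \emph{rank} of $S$. The \emph{support} of $S$ is the language $\operatorname{supp}(S)=\{w\in A^*:(S,w)\neq0\}$, and $\operatorname{Supp}(K)$ denotes the class of all supports of $K$-rational series over finite alphabets.

A linear representation is an automaton with $n$ states and weighted transitions, and $(S,w)$ is the sum of the weights of all paths labeled $w$. The support forgets this sum and remembers only whether it vanishes. If all weights are nonnegative real numbers, nothing cancels, and the support is the regular language accepted by the underlying nondeterministic automaton. Cancellation produces more. Write $|w|_x$ for the number of occurrences of the letter $x$ in $w$. Over $A=\{b,\bar b\}$, the representation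
\begin{equation}\label{eq:count}
\lambda=(1,0),\qquad \mu(b)=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad \mu(\bar b)=\begin{pmatrix}1&-1\\0&1\end{pmatrix},\qquad \gamma=\begin{pmatrix}0\\1\end{pmatrix}
\end{equation}
over $\mathbb Q$ gives $(S,w)=|w|_b-|w|_{\bar b}$. Its support is not regular, because the complement meets $b^*\bar b^*$ in $\{b^i\bar b^i:i\ge0\}$. So $\operatorname{Supp}(K)$ measures which patterns of cancellation the field $K$ can produce. An embedding of fields $K\hookrightarrow F$ gives $\operatorname{Supp}(K)\subseteq\operatorname{Supp}(F)$, and one asks whether a larger field produces more. This is the field dependence problem of supports \cite{NR}.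

\begin{quote}
\textbf{Problem.} Do there exist a finite alphabet $A$ and a language $L\subseteq A^*$ such that $L=\operatorname{supp}(S)$ for some $\mathbb R$-rational series $S$, but $L\neq\operatorname{supp}(T)$ for every $\mathbb Q$-rational series $T$?
\end{quote}

The simplest cases suggest a negative answer. Over a one-letter alphabet every real support is regular and therefore a support over $\mathbb Q$ (Proposition~\ref{prop:sharp}). Algebraic irrationalities can be removed by taking a norm (Lemma~\ref{lem:norm}). A transcendental number looks even more harmless. If the entries of a representation lie in $\mathbb Q(\tau)$ with $\tau$ transcendental, then each coefficient is a rational function of $\tau$, and substituting for $\tau$ a rational number that avoids finitely many poles and zeros gives a $\mathbb Q$-rational series with the correct support on all words up to any prescribed length. Nevertheless the answer is positive.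

\begin{theorem}\label{thm:main}
Let $\tau\in\mathbb R$ be transcendental and $A=\{a,\bar a,b,\bar b\}$. Let $\pi$ be the morphism from $A^*$ to the group of bijective affine maps of $\mathbb R$, under composition, given by
\[
\pi(a)\colon x\mapsto\tau x,\qquad \pi(\bar a)=\pi(a)^{-1},\qquad \pi(b)\colon x\mapsto x+1,\qquad \pi(\bar b)=\pi(b)^{-1}.
\]
Let $(S,w)=\pi(w)(0)$ and $L=\{w\in A^*:\pi(w)(0)\neq0\}$. Then $L$ is the support of the $\mathbb R$-rational series $S$, but $L\notin\operatorname{Supp}(\mathbb Q)$.
\end{theorem}

The method determines all inclusions between the classes $\operatorname{Supp}(K)$. Throughout, $\operatorname{trdeg}K$ is the transcendence degree of $K$ over its prime field, and $\overline K$ is an algebraic closure of $K$.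

\begin{theorem}\label{thm:class}
Let $F$ and $K$ be arbitrary fields. Then $\operatorname{Supp}(F)\subseteq\operatorname{Supp}(K)$ if and only if
\begin{itemize}
\item[(i)] $F$ is algebraic over a finite field, or
\item[(ii)] $\operatorname{char}F=\operatorname{char}K$, and every integer $n\ge0$ with $n\le\operatorname{trdeg}F$ satisfies $n\le\operatorname{trdeg}K$.
\end{itemize}
In particular
\[
\operatorname{Supp}(\mathbb Q)=\operatorname{Supp}(\overline{\mathbb Q})\subsetneq\operatorname{Supp}(\mathbb Q(t_1))\subsetneq\operatorname{Supp}(\mathbb Q(t_1,t_2))\subsetneq\cdots
\]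
and
\[
\bigcup_n\operatorname{Supp}(\mathbb Q(t_1,\dots,t_n))=\operatorname{Supp}(\mathbb R)=\operatorname{Supp}(\mathbb C).
\]
\end{theorem}

The second condition in (ii) says that $\operatorname{trdeg}F\le\operatorname{trdeg}K$ when $\operatorname{trdeg}F$ is finite, and that $\operatorname{trdeg}K$ is infinite when $\operatorname{trdeg}F$ is infinite.

To prove that a language is not a support over $K$, one has to exclude all linear representations of all dimensions while knowing only where their coefficients vanish. We do this through groups. A group is \emph{$K$-linear} if it embeds in $GL_m(K)$ for some $m\ge1$. Section~\ref{sec:key} shows that if a language defined by a group $\Gamma$ in the manner of Theorem~\ref{thm:main} is a support over $K$, then $\Gamma$ is $K$-linear. Section~\ref{sec:nonlinear} shows that the groups we use are linear only over fields of the right characteristic and of large enough transcendence degree. Before that, Section~\ref{sec:descent} treats the changes of field that do not affect supports, Section~\ref{sec:affine} introduces the groups, and Section~\ref{sec:model} carries out the whole argument for $2\times2$ matrices.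 The theorems are proved in Section~\ref{sec:proofs}.

\section{Descent to purely transcendental fields}\label{sec:descent}

Recall that a language $L\subseteq A^*$ is \emph{regular} if it is accepted by a complete deterministic finite automaton; equivalently, if $L=\eta^{-1}(X)$ for a morphism $\eta$ from $A^*$ to a finite monoid and a subset $X$ of that monoid.

\begin{lemma}\label{lem:regular}
Every regular language belongs to $\operatorname{Supp}(K)$ for every field $K$. If $F$ is algebraic over a finite field, every language in $\operatorname{Supp}(F)$ is regular.
\end{lemma}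

\begin{proof}
Let $L$ be accepted by a complete deterministic automaton with states $1,\dots,n$. Put $\mu(x)_{ij}=1$ if the letter $x$ leads from $i$ to $j$, and $\mu(x)_{ij}=0$ otherwise. Each row of $\mu(x)$ contains exactly one $1$, so by induction $\mu(w)_{ij}$ is $1$ if $w$ leads from $i$ to $j$ and $0$ otherwise. With $\lambda$ the indicator vector of the initial state and $\gamma$ that of the final states, $\lambda\mu(w)\gamma$ is $1$ for $w\in L$ and $0$ for $w\notin L$.

Now let $(\lambda,\mu,\gamma)$ be a representation over a field $F$ algebraic over $\mathbb F_p$. The finitely many entries of $\lambda$, $\gamma$ and the $\mu(x)$, $x\in A$, generate a finite field $F_0$. Then $\mu$ maps $A^*$ to the finite monoid $F_0^{n\times n}$, and the support is $\mu^{-1}(\{M:\lambda M\gamma\neq0\})$.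
\end{proof}

The \emph{Hadamard product} of two series is the termwise product, $(S\odot T,w)=(S,w)(T,w)$.

\begin{lemma}\label{lem:closure}
Linear combinations and Hadamard products of $K$-rational series are $K$-rational.
\end{lemma}

\begin{proof}
Linear combinations are rational by definition. If $S$ and $T$ have representations $(\lambda,\mu,\gamma)$ and $(\lambda',\mu',\gamma')$, the rule $(X\otimes X')(Y\otimes Y')=XY\otimes X'Y'$ for Kronecker products shows that $w\mapsto\mu(w)\otimes\mu'(w)$ is a monoid morphism and that $(\lambda\otimes\lambda',\mu\otimes\mu',\gamma\otimes\gamma')$ represents $S\odot T$.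
\end{proof}

To pass from a field $E$ to a subfield $E_0$ we need a polynomial in the coordinates of $x\in E$ over $E_0$ that vanishes only at $x=0$. For $E=\mathbb Q(\sqrt2)$ and $x=x_0+x_1\sqrt2$ the norm $x_0^2-2x_1^2$ is such a polynomial, and the norm works for every finite extension.

\begin{lemma}\label{lem:norm}
If $E$ is a finite extension of $E_0$, then $\operatorname{Supp}(E)=\operatorname{Supp}(E_0)$.
\end{lemma}

\begin{proof}
Let $d=[E:E_0]$, fix a basis of $E$ over $E_0$, and let $\mathrm r(x)\in E_0^{d\times d}$ be the matrix of multiplication by $x\in E$. The map $\mathrm r$ is a ring morphism, and $\det\mathrm r(x)=0$ exactly when $x=0$, since multiplication by a nonzero $x$ is bijective. Let $(\lambda,\mu,\gamma)$ represent $S$ over $E$. Replacing each entry $x$ of a matrix by the block $\mathrm r(x)$ respects products, so $\mathrm r\circ\mu$ is a monoid morphism and $\mathrm r((S,w))=\mathrm r(\lambda)\,\mathrm r(\mu(w))\,\mathrm r(\gamma)$. The $(i,j)$ entry of $\mathrm r((S,w))$ is therefore a recognizable series $S_{ij}$ over $E_0$, represented by the $i$-th row of $\mathrm r(\lambda)$, the morphism $\mathrm r\circ\mu$ and the $j$-th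 column of $\mathrm r(\gamma)$. The series $(T,w)=\det\mathrm r((S,w))$ is a signed sum of Hadamard products of the $S_{ij}$. It is $E_0$-rational by Lemma~\ref{lem:closure}, and $\operatorname{supp}(T)=\operatorname{supp}(S)$. The other inclusion holds because $E_0\subseteq E$.
\end{proof}

\begin{corollary}\label{cor:pure}
Let $F$ be a field with prime field $k$ and let $L\in\operatorname{Supp}(F)$. Then $L\in\operatorname{Supp}(k(t_1,\dots,t_n))$ for some integer $n$ with $0\le n\le\operatorname{trdeg}F$.
\end{corollary}

\begin{proof}
The entries of $\lambda$, $\gamma$ and the $\mu(x)$, $x\in A$, in a representation with support $L$ generate a subfield $E\subseteq F$. Among these finitely many generators choose a transcendence basis of $E$ over $k$, with $n$ elements. It generates a field $E_0\cong k(t_1,\dots,t_n)$ over which $E$ is algebraic and finitely generated, hence finite. Apply Lemma~\ref{lem:norm}.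
\end{proof}

So only the characteristic and finitely many independent transcendental elements can matter. The rest of the paper shows that they do.

\section{Affine groups and their languages}\label{sec:affine}

For a field $F$ let $\operatorname{Aff}(F)$ be the group of maps $x\mapsto ux+f$ of $F$, with $u\in F^*$ and $f\in F$. The composition of $x\mapsto ux+f$ with $x\mapsto u'x+f'$ (the latter applied first) is $x\mapsto uu'x+(uf'+f)$. Hence
\begin{equation}\label{eq:matrix}
(x\mapsto ux+f)\ \longmapsto\ \begin{pmatrix}u&f\\0&1\end{pmatrix}
\end{equation}
is an embedding $\operatorname{Aff}(F)\to GL_2(F)$, and the $(1,2)$ entry of the matrix of $g$ is $g(0)$.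

Let $\Gamma\le\operatorname{Aff}(F)$ be generated by $g_1,\dots,g_s$. Let $A$ have letters $a_i,\bar a_i$ for $1\le i\le s$, and let $\pi\colon A^*\to\Gamma$ be the morphism with $\pi(a_i)=g_i$, $\pi(\bar a_i)=g_i^{-1}$; it is surjective. Put
\[
L_\Gamma=\{w\in A^*:\pi(w)(0)\neq0\},
\]
leaving the choice of generators out of the notation.

\begin{lemma}\label{lem:affine}
The series $w\mapsto\pi(w)(0)$ has a linear representation of dimension $2$ over $F$. In particular $L_\Gamma\in\operatorname{Supp}(F)$.
\end{lemma}

\begin{proof}
Let $\mu$ be the composition of $\pi$ with \eqref{eq:matrix}, let $\lambda=(1,0)$, and let $\gamma$ be the transpose of $(0,1)$.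
\end{proof}

The representation \eqref{eq:count} is the case of the group generated by $x\mapsto x+1$.

\subsection*{The groups $\Gamma_{C,n}$}
Let $C=\mathbb Z$ or $C=\mathbb F_p$, let $k$ be the field of fractions of $C$, let $n\ge1$, and let $\Lambda=C[t_1^{\pm1},\dots,t_n^{\pm1}]$ be the ring of Laurent polynomials, a subring of $k(t_1,\dots,t_n)$. For $\kappa\in\mathbb Z^n$ write $t^\kappa=t_1^{\kappa_1}\cdots t_n^{\kappa_n}$. The maps $x\mapsto t^\kappa x+f$ with $\kappa\in\mathbb Z^n$ and $f\in\Lambda$ form a subgroup $\Gamma_{C,n}$ of $\operatorname{Aff}(k(t_1,\dots,t_n))$. Put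
\[
\alpha_j\colon x\mapsto t_jx,\qquad \beta_f\colon x\mapsto x+f\quad(f\in\Lambda),\qquad \beta=\beta_1 .
\]
The translations $\beta_f$ form a subgroup isomorphic to $(\Lambda,+)$, and
\begin{equation}\label{eq:conj}
\alpha_j\beta_f\alpha_j^{-1}=\beta_{t_jf},
\end{equation}
since $t_j(t_j^{-1}x+f)=x+t_jf$. Thus each $\beta_{t^\kappa}$ is a conjugate of $\beta$. As $C$ is additively generated by $1$, the monomials $t^\kappa$ generate $(\Lambda,+)$, so $\Gamma_{C,n}$ is generated by $\alpha_1,\dots,\alpha_n,\beta$; we always use these generators. For the same reason, an additive subgroup of $\Lambda$ that is stable under multiplication by every $t_j^{\pm1}$ is an ideal. The point of these groups is that conjugation \eqref{eq:conj} encodes the ring structure of $\Lambda$ in the group structure. For $C=\mathbb Z$ and $n=1$, where we write $t=t_1$ and $\alpha=\alpha_1$, the translations form the group $\bigoplus_{i\in\mathbb Z}\mathbb Zt^i$ and $\alpha$ shifts the summands, so $\Gamma_{\mathbb Z,1}$ is the wreath product $\mathbb Z\wr\mathbb Z$.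

If $F$ has prime field $k$ and $\operatorname{trdeg}F\ge n$, an embedding $k(t_1,\dots,t_n)\hookrightarrow F$ applied to the coefficients $u,f$ identifies $\Gamma_{C,n}$ with a subgroup of $\operatorname{Aff}(F)$. For $F=\mathbb R$ and $t\mapsto\tau$ this subgroup is the group $\pi(A^*)$ of Theorem~\ref{thm:main}, and $L=L_{\Gamma_{\mathbb Z,1}}$.

\subsection*{The language $L$}
In the setting of Theorem~\ref{thm:main} put $h(u)=|u|_a-|u|_{\bar a}$. The map $\pi(u)$ has slope $\tau^{h(u)}$, so $\pi(uv)(0)=\pi(u)(0)+\tau^{h(u)}\pi(v)(0)$. Reading $w$ letter by letter gives
\begin{equation}\label{eq:explicit}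
(S,w)=\sum_{w=ubv}\tau^{h(u)}-\sum_{w=u\bar bv}\tau^{h(u)}.
\end{equation}
Since $\tau$ is transcendental, $w\notin L$ if and only if for every $i\in\mathbb Z$ the number of prefixes $ub$ of $w$ with $h(u)=i$ equals the number of prefixes $u\bar b$ of $w$ with $h(u)=i$. In words: there is a counter at each integer; the letters $a$ and $\bar a$ move a pointer right and left; the letters $b$ and $\bar b$ raise and lower the counter under the pointer; and $L$ is the set of words that leave some counter different from zero. The description does not involve $\tau$.

Replacing $\tau$ by a nonzero rational number $\tau_0$ in \eqref{eq:explicit} gives a $\mathbb Q$-rational series $S_{\tau_0}$. A nonzero Laurent polynomial does not vanish at all nonzero rationals, so $L$ is the union of the languages $\operatorname{supp}(S_{\tau_0})$. Finite unions of these lie in $\operatorname{Supp}(\mathbb Q)$, because a sum of Hadamard squares of series over $\mathbb Q$ has as its support the union of their supports. But no finite union equals $L$: given $\tau_i=p_i/q_i$ for $1\le i\le s$, a word $w$ with $\pi(w)=\beta_f$, $f=\prod_i(q_it-p_i)$, lies in $L$ and in none of the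 $\operatorname{supp}(S_{\tau_i})$. This excludes one construction only; the next lemma is the first step toward excluding all.

\subsection*{Unipotent translations}
A matrix $g\in GL_m(K)$ is \emph{unipotent} if $g-1$ is nilpotent, equivalently if all its eigenvalues in $\overline K$ equal $1$. We use repeatedly that a family of pairwise commuting matrices over $K$ can be brought simultaneously into upper triangular form over $\overline K$; the diagonal entries of each matrix are then its eigenvalues.

\begin{lemma}\label{lem:unip}
Let $K$ be any field and $\theta\colon\Gamma_{C,n}\to GL_m(K)$ a homomorphism. Then $\mathfrak a=\{f\in\Lambda:\theta(\beta_f)\text{ is unipotent}\}$ is a nonzero ideal of $\Lambda$. The matrices $N_f=\theta(\beta_f)-1$, $f\in\mathfrak a$, are simultaneously strictly upper triangular in some basis of $\overline K^{\,m}$.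
\end{lemma}

\begin{proof}
Triangularize the commuting matrices $\theta(\beta_f)$, $f\in\Lambda$, over $\overline K$. The diagonal entries give homomorphisms $\chi_1,\dots,\chi_m\colon(\Lambda,+)\to\overline K^{\,*}$, and $\mathfrak a=\bigcap_l\ker\chi_l$. This shows that $\mathfrak a$ is an additive subgroup and proves the last sentence. Conjugates of unipotent matrices are unipotent, so by \eqref{eq:conj} the subgroup $\mathfrak a$ is stable under each $t_j^{\pm1}$, and it is an ideal.

Let $\mathcal E$ be the finite set of eigenvalues of $\theta(\beta)$. Each $\theta(\beta_{t^\kappa})$ is conjugate to $\theta(\beta)$, so $\chi_l(t^\kappa)\in\mathcal E$. The monomials generate $(\Lambda,+)$, so $(\chi_1,\dots,\chi_m)$ embeds $\Lambda/\mathfrak a$ in $\langle\mathcal E\rangle^m$, where $\langle\mathcal E\rangle$ is the subgroup of $\overline K^{\,*}$ generated by $\mathcal E$. Subgroups of finitely generated abelian groups are finitely generated, so $\Lambda/\mathfrak a$ is finitely generated. But $(\Lambda,+)$ is not, because finitely many Laurent polynomials involve only finitely many monomials and $n\ge1$. Hence $\mathfrak a\neq0$.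
\end{proof}

\section{The argument for two by two matrices}\label{sec:model}

Let $\Gamma=\Gamma_{\mathbb Z,1}$ and let $L$ and $\pi\colon A^*\to\Gamma$ be as in Theorem~\ref{thm:main}. Suppose that $L=\operatorname{supp}(T)$ with $(T,w)=\lambda\mu(w)\gamma$ over $\mathbb Q$, and make the simplifying assumption that $\mu=\theta\circ\pi$ for a homomorphism $\theta\colon\Gamma\to GL_2(\mathbb Q)$. We derive a contradiction.

First, $\theta$ is injective on translations. If $f\neq0$ and $\pi(w)=\beta_f$, then $w\in L$ while $1\notin L$. So $\lambda\theta(\beta_f)\gamma=(T,w)\neq0=(T,1)=\lambda\gamma$, and $\theta(\beta_f)\neq1$.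

Second, $\theta$ cannot be injective on translations. Take $\mathfrak a$ and $N_f$ from Lemma~\ref{lem:unip} and fix $0\neq f_0\in\mathfrak a$; by the first step $N_{f_0}\neq0$. Strictly upper triangular $2\times2$ matrices form a line, and any two of them have product zero. Hence every $N_f$ is a multiple of $N_{f_0}$, with a rational factor because both matrices have rational entries, and
\[
1+N_{f+g}=(1+N_f)(1+N_g)=1+N_f+N_g ,
\]
so $f\mapsto N_f$ is additive on $\mathfrak a$. Write $N_{tf_0}=\frac pq N_{f_0}$ with integers $p$ and $q\neq0$. Then
\[
N_{(qt-p)f_0}=qN_{tf_0}-pN_{f_0}=0,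
\]
although $(qt-p)f_0\neq0$. This contradicts the first step.

By \eqref{eq:conj}, $N_{tf}=\theta(\alpha)N_f\theta(\alpha)^{-1}$, so $p/q$ is an eigenvalue of conjugation by $\theta(\alpha)$: the representation is forced to assign a value to $t$, and a value available over $\mathbb Q$ satisfies a polynomial relation that $t$ does not. In dimension $m$ the products $N_fN_g$ need not vanish; Section~\ref{sec:nonlinear} deals with this.

The more serious assumption is $\mu=\theta\circ\pi$. It fails in general for two reasons. The matrices $\mu(w)$ may be singular: add to any representation a row and a column of zeros in each $\mu(x)$, $x \in A$, and a zero entry in $\lambda$ and $\gamma$. And even invertible matrices $\mu(w)$ need not depend only on $\pi(w)$.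

\begin{example}\label{ex:scalar}
Let $A=\{b,\bar b\}$ and $\pi(w)=|w|_b-|w|_{\bar b}\in\mathbb Z$. Multiply $\mu(b)$ and $\mu(\bar b)$ in \eqref{eq:count} by $2$. The new series $(T,w)=2^{|w|}\pi(w)$, where $|w|$ is the length of $w$, has the same support, but now the words with $\pi(w)=0$ are sent to the scalar matrices $4^j\cdot 1$, $j\ge0$. These form a semigroup that is not a group. However, a polynomial in the matrix entries that vanishes at all $4^j\cdot1$ vanishes at all scalar matrices, and the invertible scalar matrices do form a group $H$. Let $\Delta$ be the group generated by $\mu(b)$ and $\mu(\bar b)$. Its elements have the form $2^j\left(\begin{smallmatrix}1&i\\0&1\end{smallmatrix}\right)$, and sending such an element to $i$ gives $\Delta/(\Delta\cap H)\cong\mathbb Z$. This quotient acts faithfully on $\mathbb Q^{2\times2}$ by conjugation. So the group $\pi(A^*)=\mathbb Z$ is recovered as a linear group, though not inside $\Delta$.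
\end{example}

\section{From supports to linear groups}\label{sec:key}

We now carry out the steps of Example~\ref{ex:scalar} in general. The information that the support gives about a representation is the vanishing of linear functions of the matrices $\mu(w)$. Such vanishing passes to Zariski closures, which is why the Zariski topology is the right tool.

Let $K$ be a field. A subset of $GL_k(K)$ is \emph{closed} if it is the set of common zeros in $GL_k(K)$ of a family of polynomials over $K$ in the $k^2$ matrix entries. The closure $\overline X$ of $X$ consists of the points at which all polynomials vanishing on $X$ vanish. Left and right translations act on the entries by invertible linear substitutions, so they are homeomorphisms, and so are conjugations. By Hilbert's basis theorem every ideal of the polynomial ring is finitely generated, and every descending chain of closed sets stabilizes.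

\begin{lemma}\label{lem:semigroup}
The closure of a nonempty subsemigroup $\Sigma$ of $GL_k(K)$ is a subgroup.
\end{lemma}

\begin{proof}
Let $M=\overline\Sigma$. For $s\in\Sigma$ we have $sM=\overline{s\Sigma}\subseteq M$. Hence for $g\in M$ we have $\Sigma g\subseteq M$, and therefore $Mg=\overline{\Sigma g}\subseteq M$. So $M$ is a semigroup. For $g\in M$ the chain of closed sets $M\supseteq gM\supseteq g^2M\supseteq\cdots$ stabilizes, say $g^iM=g^{i+1}M$, and then $M=gM$. From $g\in gM$ we get $1\in M$, and from $1\in gM$ we get $g^{-1}\in M$.
\end{proof}

A quotient of a $K$-linear group need not be $K$-linear. The group $\Delta=\{\left(\begin{smallmatrix}1&x\\0&1\end{smallmatrix}\right):x\in\mathbb Q\}$ modulo the subgroup $P$ with $x\in\mathbb Z$ is $\mathbb Q/\mathbb Z$, which has elements of every prime order $p$; but the characteristic polynomial of an element of order $p$ in $GL_m(\mathbb Q)$ is divisible by the irreducible polynomial $1+X+\dots+X^{p-1}$, which forces $p-1\le m$. Here $\overline P\supseteq\Delta$. The next lemma says that closed normal subgroups cause no such trouble.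

\begin{lemma}\label{lem:quotient}
Let $\Delta\le GL_k(K)$ and let $P$ be a normal subgroup of $\Delta$ with $\overline P\cap\Delta=P$. Then $\Delta/P$ is $K$-linear.
\end{lemma}

\begin{proof}
We have to exhibit $P$ as the kernel of a finite-dimensional representation of $\Delta$. We exhibit it first as the stabilizer of a subspace, then of a line, and then use normality.

\emph{A subspace.} Let $e$ bound the degrees of a finite generating set of the ideal of polynomials vanishing on $P$. Let $W$ be the finite-dimensional space of polynomials of degree at most $e$, and $J\subseteq W$ the subspace of those vanishing on $P$. By hypothesis, $\delta\in\Delta$ lies in $P$ if and only if $f(\delta)=0$ for all $f\in J$. If $J=0$, then $P=\Delta$ and the quotient is trivial; so let $j=\dim J\ge1$. The group $\Delta$ acts linearly on $W$ by $(\delta f)(X)=f(X\delta)$. If $\delta\in P$ and $f\in J$, then $(\delta f)(p)=f(p\delta)=0$ for $p\in P$; so $\delta J\subseteq J$, and $\delta J=J$ by dimension. Conversely, if $\delta J=J$, then $f(\delta)=(\delta f)(1)=0$ for all $f\in J$, so $\delta\in P$. Thus $P$ is the stabilizer of $J$ in $\Delta$.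

\emph{A line.} Let $v_1,\dots,v_j$ be a basis of $J$ and $\omega=v_1\wedge\dots\wedge v_j$, a nonzero element of the exterior power $\bigwedge^jW$, on which $\Delta$ acts. If $\delta J=J$, then $\delta\omega=\det(\delta|_J)\,\omega$. Conversely, $J=\{v\in W:v\wedge\omega=0\}$ and $\delta J=\{v\in W:v\wedge\delta\omega=0\}$, so $\delta\omega\in K\omega$ implies $\delta J=J$. Thus $P$ is the stabilizer of the line $K\omega$.

\emph{A kernel.} Write $p\omega=\chi(p)\omega$ for $p\in P$, and let $U$ be the span of all $\delta\omega$, $\delta\in\Delta$, a $\Delta$-invariant subspace. For a homomorphism $\phi\colon P\to K^*$ let $U_\phi=\{u\in U:pu=\phi(p)u\text{ for all }p\in P\}$. Since $P$ is normal, for $u\in U_\phi$, $\delta\in\Delta$ and $p\in P$ we have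
\[
p\,\delta u=\delta\,(\delta^{-1}p\delta)\,u=\phi(\delta^{-1}p\delta)\,\delta u .
\]
So $\Delta$ permutes the spaces $U_\phi$, and as $\omega\in U_\chi$, each $\delta\omega$ lies in some $U_\phi$; hence the $U_\phi$ span $U$. Their sum is direct: given a shortest relation $u_1+\dots+u_s=0$ with $0\neq u_i\in U_{\phi_i}$ and distinct $\phi_i$, we have $s\ge2$, and applying $p-\phi_s(p)$ with $\phi_1(p)\neq\phi_s(p)$ yields a shorter one. So $U=U_1\oplus\dots\oplus U_s$, where the $U_i$ are the nonzero $U_\phi$.

The elements of $P$ act on each $U_i$ by scalars, and conjugation removes scalars. Let $\mathcal A=\bigoplus_i\operatorname{End}(U_i)\subseteq\operatorname{End}(U)$ be the nonzero space of endomorphisms preserving each $U_i$. As $\Delta$ permutes the $U_i$, it acts on $\mathcal A$ by conjugation, and $P$ acts trivially. Suppose $\delta$ acts trivially. Then $\delta$ commutes with the projections onto the $U_i$, so it preserves each $U_i$; and $\delta|_{U_i}$ commutes with all of $\operatorname{End}(U_i)$, so it is scalar. Since $\omega$ lies in one of the $U_i$, we get $\delta\omega\in K\omega$ and $\delta\in P$. Thus $\Delta/P$ embeds in $GL(\mathcal A)$.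
\end{proof}

A language $\{w:\pi(w)\notin Z\}$ can force $\Gamma$ to be linear only if $Z$ distinguishes every element of $\Gamma$ from the identity. For $Z=\emptyset$ the language is $A^*$, a support over every field, whatever $\Gamma$ is. Call a subset $Z$ of a group $\Gamma$ \emph{separating} if
\begin{equation}\label{eq:sep}
\text{for each } g\in\Gamma\setminus\{1\} \text{ there are } x,y\in\Gamma \text{ with } xy\in Z \text{ and } xgy\notin Z.
\end{equation}
When $Z$ is a subgroup, the identity $xgy=(xgx^{-1})xy$ shows that \eqref{eq:sep} means that every $g\neq1$ has a conjugate outside $Z$.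

\begin{proposition}\label{prop:key}
Let $\Gamma$ be a group, $A$ a finite alphabet, $\pi\colon A^*\to\Gamma$ a surjective monoid morphism and $Z\subseteq\Gamma$ a separating subset. If $\{w\in A^*:\pi(w)\notin Z\}$ is the support of a $K$-rational series $T$, then $\Gamma$ is $K$-linear.
\end{proposition}

\begin{proof}
We may assume $\Gamma\neq1$; then $Z\neq\Gamma$ by \eqref{eq:sep}. Let $(T,w)=\lambda\mu(w)\gamma$ with $\mu\colon A^*\to K^{r\times r}$, and let the matrices act on $V=K^{r\times1}$.

\emph{Step 1: invertible matrices.} Rank can only drop under multiplication, so we pass to words on which it has already reached its minimum. Choose $c\in A^*$ such that $k=\operatorname{rank}\mu(c)$ is minimal among all words. Take $u\in\Gamma\setminus Z$ and a word $w$ with $\pi(w)=\pi(c)^{-1}u$. Then $(T,cw)\neq0$, so $\mu(c)\neq0$ and $k\ge1$. Let $V_1=\operatorname{im}\mu(c)$, $V_0=\ker\mu(c)$ and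
\[
D=cA^*c .
\]
The set $D$ is closed under concatenation, and $\pi(D)=\pi(c)\Gamma\pi(c)=\Gamma$ because $\pi$ is surjective and $\Gamma$ is a group; so nothing is lost by restricting to $D$. For $d\in D$ the prefix $c$ gives $\operatorname{im}\mu(d)\subseteq V_1$ and the suffix $c$ gives $\ker\mu(d)\supseteq V_0$. Since $\operatorname{rank}\mu(d)\ge k$, both inclusions are equalities. For $d=cc$ we get $k=\dim\mu(c)V_1=k-\dim(V_1\cap V_0)$, so $V_1\cap V_0=0$ and $V=V_1\oplus V_0$. Hence $\rho(d)=\mu(d)|_{V_1}$ is an injective map $V_1\to V_1$, and $\rho\colon D\to GL(V_1)\cong GL_k(K)$ is a semigroup morphism. With $\iota\colon V_1\to V$ the inclusion and $\mathrm p\colon V\to V_1$ the projection along $V_0$,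
\begin{equation}\label{eq:factor}
\mu(d)=\iota\,\rho(d)\,\mathrm p\qquad(d\in D).
\end{equation}

\emph{Step 2: a homomorphism from $\Gamma$.} The obstruction to factoring $\rho$ through $\pi$ is the image of $R=\{d\in D:\pi(d)=1\}$, a nonempty subsemigroup of $D$. Let $H=\overline{\rho(R)}$, a group by Lemma~\ref{lem:semigroup}; let $\Delta$ be the group generated by $\rho(D)$; and let $P=\Delta\cap H$.

We show that $\Delta$ normalizes $H$. Let $d\in D$ and choose $d'\in D$ with $\pi(d')=\pi(d)^{-1}$. For $z\in R$ the words $dzd'$ and $dd'$ lie in $R$, so
\[
\rho(d)\rho(z)\rho(d)^{-1}=\rho(dzd')\,\rho(dd')^{-1}\in H .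
\]
Conjugation is a homeomorphism and $H$ is closed, so $\rho(d)H\rho(d)^{-1}\subseteq H$ for all $d\in D$. Moreover $\rho(d)^{-1}=\rho(d')\rho(dd')^{-1}$ with $\rho(dd')\in H$, so $\rho(d)^{-1}H\rho(d)=\rho(d')H\rho(d')^{-1}\subseteq H$. Hence $\Delta$ normalizes $H$, and $P$ is normal in $\Delta$. From $\rho(R)\subseteq P\subseteq H$ we get $\overline P=H$, so $\overline P\cap\Delta=P$, and $\Delta/P$ is $K$-linear by Lemma~\ref{lem:quotient}.

If $d_1,d_2\in D$ have $\pi(d_1)=\pi(d_2)$, pick $d'\in D$ with $\pi(d')=\pi(d_1)^{-1}$. Then $\rho(d_1d')$ and $\rho(d_2d')$ lie in $\rho(R)\subseteq P$, so $\rho(d_1)\rho(d_2)^{-1}=\rho(d_1d')\rho(d_2d')^{-1}\in P$. Hence $\theta(\pi(d))=\rho(d)P$ is a well-defined map $\theta\colon\Gamma\to\Delta/P$, and it is multiplicative because $\pi$ and $\rho$ are.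

\emph{Step 3: $\theta$ is injective.} The group $H$ may be much larger than $\rho(R)$, and we must show that it contains no $\rho(d)$ with $\pi(d)\neq1$. Suppose $g\neq1$ lies in $\ker\theta$. Choose $d\in D$ with $\pi(d)=g$; then $\rho(d)\in P\subseteq H$. Take $x,y$ as in \eqref{eq:sep} and words $X,Y$ with $\pi(X)=x$, $\pi(Y)=y$. Consider the linear function
\[
\ell(M)=\lambda\,\mu(X)\,\iota M\mathrm p\,\mu(Y)\,\gamma\qquad(M\in\operatorname{End}(V_1)).
\]
By \eqref{eq:factor}, $\ell(\rho(z))=(T,XzY)$ for all $z\in D$. For $z\in R$ we have $\pi(XzY)=xy\in Z$, so $\ell(\rho(z))=0$. Thus the polynomial $\ell$ vanishes on $\rho(R)$, hence on $H$, hence at $\rho(d)$. So $(T,XdY)=0$, which means $xgy=\pi(XdY)\in Z$, a contradiction. Therefore $\Gamma$ embeds in the $K$-linear group $\Delta/P$.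
\end{proof}

The separating property enters only through $k\ge1$ and Step 3. Step 3 uses both halves of the hypothesis on the support: $T$ vanishes on $\pi^{-1}(Z)$, and it vanishes nowhere else.

\begin{corollary}\label{cor:affine}
Let $F$ and $K$ be fields and let $\Gamma\le\operatorname{Aff}(F)$ be a finitely generated group that does not fix $0$. If $L_\Gamma\in\operatorname{Supp}(K)$, then $\Gamma$ is $K$-linear.
\end{corollary}

\begin{proof}
Let $Z=\{g\in\Gamma:g(0)=0\}$, so that $L_\Gamma=\{w:\pi(w)\notin Z\}$. We check \eqref{eq:sep}. An element $g\neq1$, say $g(x)=ux+f$, fixes at most one point, since $(u-1)x+f=0$ has at most one solution unless $u=1$ and $f=0$. The orbit of $0$ under $\Gamma$ has at least two points, so there is $y\in\Gamma$ with $g(y(0))\neq y(0)$. With $x=y^{-1}$ we have $xy=1\in Z$ and $xgy(0)\neq y^{-1}(y(0))=0$. Apply Proposition~\ref{prop:key}.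
\end{proof}

If $\Gamma$ fixes $0$, then $L_\Gamma$ is empty and carries no information about $\Gamma$.

\section{Fields over which the groups are linear}\label{sec:nonlinear}

If $\operatorname{char}K=\operatorname{char}C$ and $\operatorname{trdeg}K\ge n$, then $\Gamma_{C,n}$ embeds in $\operatorname{Aff}(K)$ and so in $GL_2(K)$. The converse holds in every dimension.

\begin{proposition}\label{prop:nonlinear}
If $\Gamma_{C,n}$ is $K$-linear, then the ring $\Lambda$ embeds in a finite extension of $K$. Consequently $\operatorname{char}K=\operatorname{char}C$ and $\operatorname{trdeg}K\ge n$.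
\end{proposition}

\begin{proof}
Let $\theta\colon\Gamma_{C,n}\to GL_m(K)$ be injective, and take $\mathfrak a\neq0$ and $N_f=\theta(\beta_f)-1$ from Lemma~\ref{lem:unip}. From $\theta(\beta_{f+g})=\theta(\beta_f)\theta(\beta_g)$ and \eqref{eq:conj} we obtain, for $f,g\in\mathfrak a$,
\begin{equation}\label{eq:N}
N_{f+g}=N_f+N_g+N_fN_g,\qquad N_{-f}=-N_f-N_fN_{-f},\qquad \theta(\alpha_j)N_f\theta(\alpha_j)^{-1}=N_{t_jf};
\end{equation}
the second identity is the first with $g=-f$.

\emph{Linearization.} The map $f\mapsto N_f$ is additive up to the product $N_fN_g$. To discard products without losing injectivity, we filter by the number of factors and work in the last layer that still contains some $N_f\neq0$. For $i\ge1$ let $\mathcal N_i\subseteq K^{m\times m}$ be the $K$-span of all products of at least $i$ matrices $N_f$, $f\in\mathfrak a$. Then $\mathcal N_1\supseteq\mathcal N_2\supseteq\cdots$ and $\mathcal N_i\mathcal N_{i'}\subseteq\mathcal N_{i+i'}$. A product of $m$ strictly upper triangular matrices of size $m$ is zero, so $\mathcal N_m=0$. Conjugation by $\theta(\alpha_j)^{\pm1}$ permutes the $N_f$ and so preserves each $\mathcal N_i$. By \eqref{eq:N},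
\[
\mathfrak a_i=\{f\in\mathfrak a:N_f\in\mathcal N_i\}
\]
is an additive subgroup stable under each $t_j^{\pm1}$, that is, an ideal of $\Lambda$. We have $\mathfrak a_1=\mathfrak a\neq0$, and $\mathfrak a_m=0$ because $\theta$ is injective. So there is $i$ with $1\le i<m$, $\mathfrak a_i\neq0$ and $\mathfrak a_{i+1}=0$. Let $W=\mathcal N_i/\mathcal N_{i+1}$ and
\[
\nu\colon\mathfrak a_i\to W,\qquad f\mapsto N_f+\mathcal N_{i+1}.
\]
This map is additive, since $N_fN_g\in\mathcal N_{2i}\subseteq\mathcal N_{i+1}$, and its kernel is $\mathfrak a_{i+1}=0$.

\emph{A faithful action of $\Lambda$.} Conjugation by $\theta(\alpha_j)$ induces $\psi_j\in GL_K(W)$. The $\psi_j$ commute because the $\alpha_j$ do, and $\nu(t_j^{\pm1}f)=\psi_j^{\pm1}\nu(f)$ by \eqref{eq:N}. If $C=\mathbb F_p$, take $0\neq f\in\mathfrak a_i$; then $p\,\nu(f)=\nu(pf)=0$ and $\nu(f)\neq0$, so $p=0$ in $K$. Hence in both cases there is a ring morphism $\Psi\colon\Lambda\to\operatorname{End}_K(W)$ with $t_j\mapsto\psi_j$, and by additivity $\nu(hf)=\Psi(h)\nu(f)$ for $h\in\Lambda$, $f\in\mathfrak a_i$. If $\Psi(h)=0$, then $\nu(hf)=0$ and so $hf=0$ for some $f\neq0$; since $\Lambda$ is a domain,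 $h=0$. Thus $\Psi$ is injective.

\emph{Eigenvalues.} Let $s=\dim W\ge1$ and triangularize $\psi_1,\dots,\psi_n$ simultaneously over $\overline K$. Then all $\Psi(h)$ are upper triangular, and the $l$-th diagonal entry defines a ring morphism $\varepsilon_l\colon\Lambda\to K'$, where $K'$ is the finite extension of $K$ generated by the eigenvalues of the $\psi_j$. Suppose that for each $l$ there is $0\neq h_l\in\ker\varepsilon_l$. For $h=h_1\cdots h_s$ the matrix $\Psi(h)$ is strictly upper triangular, so $\Psi(h^s)=0$, while $h^s\neq0$ in the domain $\Lambda$. This contradicts the injectivity of $\Psi$. So some $\varepsilon_l$ is injective. It extends to an embedding of the field of fractions $k(t_1,\dots,t_n)$ in $K'$. Therefore $\operatorname{char}K=\operatorname{char}K'=\operatorname{char}C$, and $\operatorname{trdeg}K=\operatorname{trdeg}K'\ge n$ because $K'$ is algebraic over $K$.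
\end{proof}

Proposition~\ref{prop:nonlinear} detects the characteristic only in the presence of a transcendental element, since $n\ge1$. For $F=\mathbb Q$ another group is needed. The group generated by $x\mapsto x+1$ does not suffice: its language $\{w:|w|_b\neq|w|_{\bar b}\}$ is also the support of the series $w\mapsto t^{|w|_b-|w|_{\bar b}}-1$ over $\mathbb F_p(t)$. Adding one dilation is enough.

\begin{lemma}\label{lem:char}
Let $G\le\operatorname{Aff}(\mathbb Q)$ be generated by $\alpha\colon x\mapsto2x$ and $\beta\colon x\mapsto x+1$. If $G$ is $K$-linear, then $\operatorname{char}K=0$.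
\end{lemma}

\begin{proof}
Let $\theta\colon G\to GL_m(K)$ be injective and let $\mathcal E\subseteq\overline K^{\,*}$ be the finite set of eigenvalues of $\theta(\beta)$. Since $\alpha\beta\alpha^{-1}(x)=2(x/2+1)=x+2$, the matrix $\theta(\beta)^2$ is conjugate to $\theta(\beta)$. The eigenvalues of $\theta(\beta)^2$ are the squares of those of $\theta(\beta)$, so squaring maps $\mathcal E$ onto itself and therefore permutes it. If $o\ge1$ is the order of this permutation and $M=2^o-1$, then $\epsilon^{M}=1$ for all $\epsilon\in\mathcal E$, and $u=\theta(\beta)^M$ is unipotent. If $\operatorname{char}K=q>0$ and $q^s\ge m$, then $u^{q^s}-1=(u-1)^{q^s}=0$, so $\theta(\beta^{Mq^s})=1$. This is impossible, because $\beta$ has infinite order and $\theta$ is injective.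
\end{proof}

\section{Proofs of the theorems, and sharpness}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:affine}, $S$ is $\mathbb R$-rational, and $L=\operatorname{supp}(S)$. The group $\pi(A^*)\cong\Gamma_{\mathbb Z,1}$ does not fix $0$, since it contains $x\mapsto x+1$. If $L\in\operatorname{Supp}(\mathbb Q)$, then $\Gamma_{\mathbb Z,1}$ is $\mathbb Q$-linear by Corollary~\ref{cor:affine}, and Proposition~\ref{prop:nonlinear} gives $\operatorname{trdeg}\mathbb Q\ge1$, which is false.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]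
\emph{Sufficiency.} If (i) holds, the inclusion follows from the two parts of Lemma~\ref{lem:regular}. If (ii) holds, let $k$ be the common prime field and $L\in\operatorname{Supp}(F)$. By Corollary~\ref{cor:pure}, $L\in\operatorname{Supp}(k(t_1,\dots,t_n))$ with $n\le\operatorname{trdeg}F$. Then $n\le\operatorname{trdeg}K$, so $k(t_1,\dots,t_n)$ embeds in $K$ and $L\in\operatorname{Supp}(K)$.

\emph{Necessity.} Assume $\operatorname{Supp}(F)\subseteq\operatorname{Supp}(K)$ and that (i) fails. By Lemma~\ref{lem:affine} and Corollary~\ref{cor:affine}, every finitely generated subgroup of $\operatorname{Aff}(F)$ that does not fix $0$ is $K$-linear. Put $C=\mathbb Z$ if $\operatorname{char}F=0$ and $C=\mathbb F_p$ if $\operatorname{char}F=p>0$. For each integer $n$ with $1\le n\le\operatorname{trdeg}F$, the group $\Gamma_{C,n}$ is isomorphic to such a subgroup, so Proposition~\ref{prop:nonlinear} gives $\operatorname{trdeg}K\ge n$ and $\operatorname{char}K=\operatorname{char}F$. For $n=0$ the inequality is trivial. It remains to compare characteristics in all cases. If $\operatorname{char}F=p>0$, then $\operatorname{trdeg}F\ge1$ because (i) fails, and the case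 $n=1$ applies. If $\operatorname{char}F=0$, then $\mathbb Q\subseteq F$, the group $G$ of Lemma~\ref{lem:char} embeds in $\operatorname{Aff}(F)$ as a subgroup not fixing $0$, and $\operatorname{char}K=0$. This is (ii).

\emph{The displayed relations.} All fields involved have characteristic $0$, so (ii) decides every inclusion. The fields $\mathbb Q$ and $\overline{\mathbb Q}$ have transcendence degree $0$, and $\mathbb Q(t_1,\dots,t_n)$ has transcendence degree $n$; this gives the chain and its strictness. The fields $\mathbb R$ and $\mathbb C$ have infinite transcendence degree, since a field of finite transcendence degree over $\mathbb Q$ is countable. Hence $\operatorname{Supp}(\mathbb R)=\operatorname{Supp}(\mathbb C)$, and this class contains each $\operatorname{Supp}(\mathbb Q(t_1,\dots,t_n))$. The reverse inclusion for the union is Corollary~\ref{cor:pure}.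
\end{proof}

Finally, we determine the smallest dimension and the smallest alphabet for which the problem has a positive answer.

\begin{proposition}\label{prop:sharp}
\begin{itemize}
\item[(a)] The support of a series with a representation of dimension $1$ is regular, hence belongs to $\operatorname{Supp}(\mathbb Q)$. In particular the series $S$ of Theorem~\ref{thm:main} has rank $2$.
\item[(b)] There is a language over a two-letter alphabet in $\operatorname{Supp}(\mathbb R)\setminus\operatorname{Supp}(\mathbb Q)$.
\item[(c)] Over a one-letter alphabet, the support of a rational series over a field of characteristic $0$ is regular, hence belongs to $\operatorname{Supp}(\mathbb Q)$.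
\end{itemize}
\end{proposition}

\begin{proof}
(a) In dimension $1$ the coefficient of $w=x_1\cdots x_m$ is the product of scalars $\lambda\mu(x_1)\cdots\mu(x_m)\gamma$. The support is empty if $\lambda\gamma=0$, and otherwise it is $A_0^*$ with $A_0=\{x\in A:\mu(x)\neq0\}$. Both are regular, and Lemma~\ref{lem:regular} applies. The series $S$ has rank at most $2$ by Lemma~\ref{lem:affine} and not $1$ by Theorem~\ref{thm:main}.

(b) Let $\varphi\colon A^*\to\{0,1\}^*$ be the morphism that maps the four letters bijectively onto the four words of length $2$; it is injective. For a series $U$ over $A$ put $\Phi(U)=\sum_w(U,w)\,\varphi(w)$. In the Cauchy product $\Phi(U)\Phi(U')$ only factorizations $\varphi(u)\varphi(v)=\varphi(uv)$ contribute, so $\Phi$ is an algebra morphism. It maps polynomials to polynomials and preserves constant terms, hence commutes with inversion. So the series $U$ with $\Phi(U)$ rational form a subalgebra that contains the polynomials and is closed under inversion, and $\Phi(S)$ is $\mathbb R$-rational, with support $\varphi(L)$. If $\varphi(L)$ were the support of a series with representation $(\lambda',\mu',\gamma')$ over $\mathbb Q$,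 then $(\lambda',\mu'\circ\varphi,\gamma')$ would represent a $\mathbb Q$-rational series with support $\varphi^{-1}(\varphi(L))=L$, contradicting Theorem~\ref{thm:main}.

(c) For $A=\{x\}$ the sequence $s_i=\lambda\mu(x)^i\gamma$ satisfies a linear recurrence with constant coefficients, by the Cayley--Hamilton theorem. The Skolem--Mahler--Lech theorem states that for such a sequence over a field of characteristic $0$ the set $\{i:s_i=0\}$ is the union of a finite set and finitely many infinite arithmetic progressions. The corresponding set of words $x^i$ is regular, and so is its complement, the support.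
\end{proof}

\begin{thebibliography}{1}

\bibitem{NR}
\emph{Noncommutative Rational}, \texttt{https://github.com/lclem/librarian}.

\end{thebibliography}
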